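\title{The Largest Minimum Degree of a Graph of Given Geometric Thickness}

\begin{abstract}
The geometric thickness of a graph is the least number of crossing-free parts into which the edges of some straight-line drawing of the graph can be partitioned. By Euler's formula, a graph of geometric thickness $t$ has a vertex of degree at most $6t-1$. We show that this bound is sharp for every $t\ge1$: for all sufficiently large $n$ there is an $n$-vertex graph of thickness and geometric thickness $t$ and minimum degree $6t-1$. The construction overlays $t$ nearly triangulated annuli on one set of points placed on concentric circles. The layers use edges of different angular lengths, and the last layer repays the degree that the innermost and outermost points lose in the other layers.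
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple and have at least one vertex. A \emph{straight-line drawing} of a graph $G$ places the vertices at distinct points of the Euclidean plane and draws each edge as the segment joining its endpoints, in such a way that no edge passes through a vertex other than its two endpoints. A set of edges of the drawing is \emph{crossing-free} if any two of them meet at most in a common endpoint. The \emph{geometric thickness} $\bar\theta(G)$ is the smallest integer $t$ for which there are a straight-line drawing of $G$ and a partition of its edges into $t$ crossing-free sets, which we call \emph{layers}. The \emph{thickness} $\theta(G)$ is the smallest $t$ for which the edges of $G$ can be partitioned into $t$ sets, each forming a planar graph. Both numbers measure how far $G$ is from being planar, and both are $0$ for a graph without edges. Thickness lets each part be drawn on its own; geometric thickness requires one placement of the vertices that serves all parts, with straight edges. Hence $\theta(G)\le\bar\theta(G)$. As in \cite{TCGG}, we call $G$ a \emph{geometric thickness-$t$ graph} if $\bar\theta(G)=t$.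

Ringel observed that every graph of thickness $t$ has average degree less than $6t$. It follows that every geometric thickness-$t$ graph has a vertex of degree at most $6t-1$. The following problem comes from \cite{TCGG}.

\medskip
\noindent\textbf{Problem.} \emph{For a positive integer $t$, find the smallest integer $k=k(t)$ such that every geometric thickness-$t$ graph contains a vertex of degree at most $k$.}
\medskip

For $t=1$ straightness costs nothing. F\'ary's theorem says that every planar graph has a crossing-free straight-line drawing, so the icosahedron gives $k(1)=5$. For $t\ge2$ two considerations pull in opposite directions. A count of edges leaves room: minimum degree $6t-1$ asks for $(6t-1)n/2$ edges on $n$ vertices, which is $n/2$ below the bound $3tn$. Geometry works against us: the layers share their vertices, so a vertex that is badly placed is badly placed in all layers at once. An extreme point of the convex hull, for instance, lies on the outer face of every layer. A vertex that has degree $5$ rather than $6$ in each layer ends with degree $5t$, and spare edges elsewhere do not help it. The theorem says that the loss can be spread out so that no vertex loses more than one unit in total.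

\begin{theorem}\label{thm:main}
For every positive integer $t$ we have $k(t)=6t-1$. That is, every geometric thickness-$t$ graph has a vertex of degree at most $6t-1$, and for every $t\ge1$ there is a graph $G$ with $\bar\theta(G)=t$ and minimum degree exactly $6t-1$.
\end{theorem}

The construction is flexible enough to give more. Recall that the \emph{degeneracy} of a graph is the largest minimum degree of a subgraph. A graph of degeneracy $d$ can be colored greedily with $d+1$ colors, by removing vertices of degree at most $d$ one at a time and coloring them in reverse order.

\begin{theorem}\label{thm:strong}
Let $t\ge1$.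
\begin{itemize}
\item[(a)] There is $n_0(t)$ such that for every $n\ge n_0(t)$ some $n$-vertex graph has $\theta=\bar\theta=t$ and minimum degree exactly $6t-1$.
\item[(b)] The set of minimum degrees of geometric thickness-$t$ graphs is exactly $\{0,1,\dots,6t-1\}$.
\item[(c)] The maximum degeneracy of a geometric thickness-$t$ graph is exactly $6t-1$.
\end{itemize}
\end{theorem}

Section~\ref{sec:euler} proves the upper bound and settles $t=1$. Section~\ref{sec:idea} explains the construction on the case $t=2$. Section~\ref{sec:polar} collects the plane geometry that is needed, Sections~\ref{sec:points}--\ref{sec:drawing} build the drawing, Section~\ref{sec:degrees} counts degrees, and Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}.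

\section{The Euler bound and the planar case}\label{sec:euler}

By Euler's formula a planar graph on $n\ge3$ vertices has at most $3n-6$ edges, so a planar graph on $n\ge1$ vertices has fewer than $3n$ edges. This one fact gives the upper bound, and it also certifies the thickness of any graph that comes close to the bound.

\begin{lemma}\label{lem:euler}
\begin{itemize}
\item[(a)] Let $s\ge1$. A graph on $n$ vertices with $\theta\le s$ has fewer than $3sn$ edges, and so has a vertex of degree at most $6s-1$.
\item[(b)] Let $t\ge1$. If $\bar\theta(G)\le t$ and all degrees of $G$ are at least $6t-1$, then $\theta(G)=\bar\theta(G)=t$ and the minimum degree of $G$ is exactly $6t-1$.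
\end{itemize}
\end{lemma}

\begin{proof}
(a) Each of at most $s$ planar parts has fewer than $3n$ edges. The average degree is therefore less than $6s$.

(b) If $t\ge2$, the minimum degree exceeds $6(t-1)-1$, so $\theta(G)\ge t$ by (a) with $s=t-1$. If $t=1$, then $G$ has an edge and $\theta(G)\ge1$. Thus $t\le\theta(G)\le\bar\theta(G)\le t$, and (a) with $s=t$ gives a vertex of degree at most $6t-1$.
\end{proof}

Part (a) and $\theta\le\bar\theta$ give $k(t)\le6t-1$. By part (b), what remains is to draw graphs in $t$ layers with all degrees at least $6t-1$. For $t=1$ we stretch the icosahedron.

\begin{proposition}\label{prop:planar}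
For every $n\ge22$ there is a planar graph on $n$ vertices with minimum degree $5$, and it has $\theta=\bar\theta=1$.
\end{proposition}

\begin{proof}
Write $n=2N+1+h$ with $N\ge10$ and $h\in\{1,2\}$. Take cycles $a_0\dots a_{N-1}$ and $b_0\dots b_{N-1}$ and the edges $a_rb_r$ and $a_rb_{r+1}$, with indices modulo $N$; this is the antiprism. Add a \emph{hub} adjacent to all $a_r$. Split the $b$-cycle into $h$ arcs of at least $5$ consecutive vertices, and for each arc add a hub adjacent to all its vertices.

Draw the cycles as concentric circles, the $a$-cycle inside, with the vertices in the angular order $b_0,a_0,b_1,a_1,\dots$. The edges $a_rb_r$, $a_rb_{r+1}$ form a zigzag that triangulates the annulus. The $a$-hub goes to the center. On the sphere, the outer face is a disk bounded by the $b$-cycle. If $h=1$, the hub goes into this disk. If $h=2$, cut the disk in two by a curve joining the midpoints of the two cycle edges that separate the arcs, and put one hub into each part. So the graph is planar. Each $a_r$ and each $b_r$ has two neighbors on its own cycle, two on the other cycle and one hub, and each hub has degree at least $5$. F\'ary's theorem gives $\bar\theta\le1$, and Lemma~\ref{lem:euler}(b) applies.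
\end{proof}

From now on $t\ge2$.

\section{Overlaying stacks of antiprisms: the case $t=2$}\label{sec:idea}

This section describes the plan; the proof starts in Section~\ref{sec:polar} and does not depend on it. Here angles are measured in turns, so that they lie in $\mathbb R/\mathbb Z$.

Extend the graph of Proposition~\ref{prop:planar} from two cycles to many. A \emph{stack} consists of \emph{rows} of points around the origin $O$, ordered outward. Each row is closed up, in angular order, to a polygon called its \emph{chain}; consecutive rows alternate in angle and are joined by a zigzag; hubs are joined to the first and to the last row. A point of a middle row has degree $2+2+2=6$, and a point of the first or last row has degree $2+2+1=5$. We want $t$ stacks on a common point set $Q$, each with hubs of its own, such that every point of $Q$ falls short of $6t$ by at most $1$. The hubs get their whole degree from their own layer. Three difficulties arise.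

\emph{The layers must not share edges}, since we want to add degrees. We separate them by scale. The set $Q$ is a union of concentric regular $N$-gons, called \emph{rings}, which are rotated against each other. The rows of layer $1$ are the rings. A row of a later layer is a union of several consecutive rings, so it is denser in angle and its edges are shorter in angle. The rotations are chosen so that every edge of a layer is longer in angle than all edges of the later layers.

\emph{The losses pile up.} The innermost ring lies in the first row of every layer, so with plain stacks its points would have degree $5t$. The last layer is therefore not a plain stack. In its first row we leave the positions next to the endangered points empty and give each such point a \emph{fan} of $2t$ edges to the second row. The points of the second row under a fan pay one unit each, which they can afford, because they have degree $6$ in all other layers.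

\emph{The edges must be straight.} A chain through several rings is a jagged polygon, and a fan edge has to pass several of its teeth. We keep the radii within a row almost equal and make the rows of the last layer very far apart, so that fan edges are steep. Also, F\'ary's theorem is no longer available for the outer hub: the sides of a regular polygon that face an outside point have their outer normals in an open half circle, so the point sees only about half of the vertices. We use many outer hubs, each far away and responsible for a short arc.

Let now $t=2$ and $u=1/(12N)$, so that the vertices of a ring are $12u$ apart. A point at angle $su$ is said to be in \emph{slot} $s$. Take $32$ rings, ordered outward, the $j$-th rotated by $\beta_ju$, where $\beta_1,\dots,\beta_{32}$ is the concatenation of the lists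
\[
\begin{array}{ll}
R_1: & 0,\ 6,\ 2,\ 7,\ 3,\ 8,\ 4,\ 9,\ 5,\ 10,\\[2pt]
R_2: & 6.5,\ 0.5,\ 7.5,\ 1.5,\ 8.5,\ 2.5,\ 9.5,\ 3.5,\ 10.5,\ 4.5,\ 11.5,\ 5.5,\\[2pt]
R_3: & 8,\ 1,\ 9,\ 2,\ 10,\ 3,\ 11,\ 4,\ 0,\ 6.
\end{array}
\]
Layer $1$ is the plain stack of the $32$ rings. Consecutive terms of the sequence are at circular distance at least $2.5$ modulo $12$ (the minimum occurs at $5.5\to8$), so all its edges span at least $2.5$ slots. Layer $2$ has three rows $R_1,R_2,R_3$, the unions of the first $10$, the next $12$ and the last $10$ rings. Modulo $12$, the row $R_2$ fills all half-integer slots, $R_1$ fills the integer slots except $\pm1$, and $R_3$ fills the integer slots except $6\pm1$. The edges are shown in Figure~\ref{fig:layer}; they span at most $2$ slots, so the two layers share no edge.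

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.85,yscale=1.35]
\draw (-3.4,0)--(9.4,0) (-3.4,1)--(9.4,1) (-3.4,2)--(9.4,2);
\foreach \s in {-2,2,3,4,5,6,7,8} \draw[gray] ({\s-0.5},1)--(\s,0)--({\s+0.5},1);
\foreach \s in {-2,-1,0,1,2,3,4,8} \draw[gray] ({\s-0.5},1)--(\s,2)--({\s+0.5},1);
\draw[gray] (-3,0)--(-2.5,1)--(-3,2) (9,0)--(8.5,1)--(9,2);
\foreach \s in {-1.5,-0.5,0.5,1.5} \draw[very thick] (0,0)--(\s,1);
\foreach \s in {4.5,5.5,6.5,7.5} \draw[very thick] (6,2)--(\s,1);
\foreach \s in {-3,-2,2,3,4,5,6,7,8,9} \fill (\s,0) circle[radius=2pt];
\foreach \s in {-3,-2,-1,0,1,2,3,4,8,9} \fill (\s,2) circle[radius=2pt];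
\foreach \s in {-2.5,-1.5,1.5,2.5,3.5,4.5,7.5,8.5} \fill (\s,1) circle[radius=2pt];
\foreach \s in {-0.5,0.5,5.5,6.5} \draw[fill=white] (\s,1) circle[radius=2.5pt];
\fill (-0.12,-0.08) rectangle (0.12,0.08);
\fill (5.88,1.92) rectangle (6.12,2.08);
\foreach \s in {-3,-2,-1,0,1,2,3,4,5,6,7,8,9} \node at (\s,-0.3) {\scriptsize $\s$};
\node at (-3.9,0) {$R_1$}; \node at (-3.9,1) {$R_2$}; \node at (-3.9,2) {$R_3$};
\end{tikzpicture}
\caption{One period of the last layer for $t=2$, without its hubs, drawn schematically: the angle (slot number) runs horizontally and the three rows are ordered outward from bottom to top. The squares are points of the innermost and of the outermost ring; each carries a fan of four edges (thick). The white points of the middle row have degree $5$ in this layer, the other points of the middle row have degree $6$.}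
\label{fig:layer}
\end{figure}

Count degrees, remembering that each point of $R_1$ and $R_3$ has one hub edge in layer $2$. The points of the first and the last ring are those in slots $0$ of $R_1$ and $6$ of $R_3$; they have degree $5$ in layer $1$ and $2+4+1=7$ in layer $2$, in total $12$. The other points of $R_1$ and $R_3$ have degree $6+5=11$. A point of $R_2$ has degree $6$ in layer $1$; in layer $2$ it has degree $5$ in the slots $\pm0.5$ and $6\pm0.5$, and $6$ otherwise. The fans of $R_1$ and of $R_3$ are half a period apart, so that no point of $R_2$ pays twice. Every point has degree at least $11=6t-1$.

For $t\ge3$ the last two layers look the same, with period $6t$ in place of $12$, and $t-2$ coarser layers are added.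

\section{Segments and chains in polar coordinates}\label{sec:polar}

In this section angles are measured in radians. The \emph{angular distance} of two points other than $O$ is the angle in $[0,\pi]$ between their directions. If it is less than $\pi$, their \emph{angular interval} is the shorter closed arc of directions between them. A segment whose endpoints have angular distance in $(0,\pi)$ meets each ray from $O$ with direction in that interval exactly once and meets no other ray from $O$; the distance from $O$ of the point on the ray of direction $\varphi$ is the \emph{radial function} $g(\varphi)$ of the segment. All our comparisons of segments rest on the fact that $1/g$ is determined by two values, with positive weights.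

\begin{lemma}\label{lem:interp}
\begin{itemize}
\item[(a)] If the radial function $g$ of a segment is defined on $[\alpha,\beta]$, where $0<\beta-\alpha<\pi$, then for $\alpha\le\varphi\le\beta$
\begin{equation}\label{eq:interp}
\frac1{g(\varphi)}=\frac{1}{g(\alpha)}\,\frac{\sin(\beta-\varphi)}{\sin(\beta-\alpha)}+\frac{1}{g(\beta)}\,\frac{\sin(\varphi-\alpha)}{\sin(\beta-\alpha)} .
\end{equation}
\item[(b)] If the radial functions $g,h$ of two segments are defined on $[\alpha,\beta]$ and satisfy $g(\alpha)=h(\alpha)$ and $g(\beta)>h(\beta)$, then $g>h$ on $(\alpha,\beta]$. The same holds with the roles of the two ends exchanged.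
\end{itemize}
\end{lemma}

\begin{proof}
(a) The segment lies on a line $Ax+By=1$ that misses $O$, so $1/g(\varphi)=A\cos\varphi+B\sin\varphi$. The right side of \eqref{eq:interp} is also a linear combination of $\cos\varphi$ and $\sin\varphi$, and it agrees with $1/g$ at $\alpha$ and $\beta$. A combination that vanishes at $\alpha$ and $\beta$ is zero, because $\sin(\beta-\alpha)\ne0$.

(b) Subtract \eqref{eq:interp} for $g$ from \eqref{eq:interp} for $h$; the weight $\sin(\varphi-\alpha)/\sin(\beta-\alpha)$ is positive on $(\alpha,\beta]$.
\end{proof}

Let $R$ be a finite set of points other than $O$ with pairwise distinct directions, such that all \emph{gaps}, the angles between cyclically consecutive directions, are less than $\pi$. The \emph{chain} of $R$ is the closed polygon $C$ through the points of $R$ in angular order. It meets every ray from $O$ exactly once. In particular two of its edges meet at most in a common endpoint, and an edge contains no vertex except its endpoints. Let $f_C$ be its radial function, which is continuous. A point is \emph{inside} $C$ if it is $O$ or its norm is less than $f_C$ in its direction, and \emph{outside} $C$ if its norm is greater. These are two disjoint open sets that cover the complement of $C$.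

\begin{lemma}\label{lem:bounds}
If all gaps of a chain $C$ are at most $\gamma<\pi$ and all vertices have norm in $[\rho,M]$, then $\rho\cos(\gamma/2)\le f_C\le M$.
\end{lemma}

\begin{proof}
The disk of radius $M$ is convex and contains both ends of each edge. For the lower bound, project an edge onto the bisector of the directions of its ends. Both ends have projection at least $\rho\cos(\gamma/2)$, hence so has every point of the edge, and a norm is at least a projection.
\end{proof}

The question that recurs is whether a segment leaving a vertex $p$ of a chain stays on one side of the chain. If the segment passes the direction of no other vertex, the answer is yes.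

\begin{lemma}\label{lem:short}
Let $p$ be a vertex of a chain $C$ and $z$ a point at angular distance in $(0,\pi)$ from $p$, such that no vertex of $C$ has its direction strictly between those of $p$ and $z$. If $z$ is outside (inside) $C$, then all points of the segment $pz$ except $p$ are outside (inside) $C$.
\end{lemma}

\begin{proof}
Over the angular interval of $p$ and $z$, the function $f_C$ is the radial function of a single edge. It equals the radial function of $pz$ at $p$ and is smaller (larger) at $z$. Apply Lemma~\ref{lem:interp}(b).
\end{proof}

A segment that passes the directions of other vertices can cut through the chain. It does not if it is steep enough to have cleared the whole chain by the time it reaches the direction of the first such vertex. The next two lemmas make this precise, for a point far outside and for a point deep inside.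

\begin{lemma}\label{lem:far}
Let $0<\varepsilon<1$. Let $C$ be a chain, $M$ the largest norm of a vertex of $C$, and $p$ a vertex with $|p|\ge M/(1+\varepsilon)$. Let $z$ be a point with $|z|\ge M/\varepsilon$ at angular distance $\psi\le\pi/3$ from $p$. Suppose that every vertex of $C$ other than $p$ with direction in the angular interval of $p$ and $z$ has angular distance at least $4\varepsilon\psi$ from $p$. Then all points of $pz$ except $p$ are outside $C$.
\end{lemma}

\begin{proof}
If $\psi=0$, the segment runs along a ray from the point $p$ of $C$ outward. Let $\psi>0$. The point $z$ is outside $C$, since $|z|>M\ge f_C$. If no vertex other than $p$ has direction in the interval, Lemma~\ref{lem:short} applies. Otherwise let $x\in[4\varepsilon\psi,\psi]$ be the angular distance from $p$ of the nearest such vertex, and let $g(a)$ be the radial function of $pz$ at angular distance $a$ from $p$. For $a\in[x,\psi]$ we have $\sin(\psi-a)\le\sin(\psi-x)$ and $\sin a\le\sin\psi$, so \eqref{eq:interp} gives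
\[
\frac1{g(a)}\le\frac1{|p|}\,\frac{\sin(\psi-x)}{\sin\psi}+\frac1{|z|}.
\]
By the mean value theorem, $\sin\psi-\sin(\psi-x)\ge x\cos\psi$. Moreover $\tan\psi\le2\psi$, because $\tan$ is convex on $[0,\pi/3]$ with $\tan0=0$ and $\tan(\pi/3)=\sqrt3<2\pi/3$. Hence
\[
\frac{\sin(\psi-x)}{\sin\psi}\le1-\frac{x}{\tan\psi}\le1-\frac{x}{2\psi}\le1-2\varepsilon .
\]
With $1/|z|\le\varepsilon/M\le\varepsilon/|p|$ we obtain
\[
\frac1{g(a)}\le\frac{1-\varepsilon}{|p|}\le\frac{(1+\varepsilon)(1-\varepsilon)}{M}<\frac1M .
\]
So $g(a)>M\ge f_C$ for $a\in[x,\psi]$. For $a\in(0,x]$ apply Lemma~\ref{lem:short} to $p$ and the point of $pz$ at angular distance $x$ from $p$, which we have just shown to be outside $C$.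
\end{proof}

The hypothesis $|p|\ge M/(1+\varepsilon)$ cannot be dropped, however large $|z|$ is: by \eqref{eq:interp}, $g(x)\le|p|\sin\psi/\sin(\psi-x)$ when $x<\psi$, so a neighbor of $p$ of larger norm than this blocks the segment. This is why the radii within a row have to be almost equal.

\begin{lemma}\label{lem:deep}
Let $k\ge1$. Let $p$ be a vertex of a chain $C$ and $z\ne O$ a point at angular distance $\psi\in(0,\pi/2]$ from $p$ with $k|z|<\min f_C$. Suppose that every vertex of $C$ other than $p$ with direction in the angular interval of $p$ and $z$ has angular distance at least $\psi/k$ from $p$. Then all points of $pz$ except $p$ are inside $C$.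
\end{lemma}

\begin{proof}
The point $z$ is inside $C$, so if there is no such vertex, Lemma~\ref{lem:short} applies. Otherwise let $x\in[\psi/k,\psi]$ be the angular distance from $p$ of the nearest one, and let $g(a)$ be the radial function of $pz$ at angular distance $a$ from $p$. For $a\in[x,\psi]$, drop the term of $p$ in \eqref{eq:interp}:
\[
\frac1{g(a)}\ge\frac1{|z|}\,\frac{\sin a}{\sin\psi}\ge\frac1{|z|}\,\frac{\sin x}{\sin\psi}\ge\frac1{|z|}\,\frac x\psi\ge\frac1{k|z|} .
\]
The third inequality holds because $\sin$ is concave on $[0,\pi]$ with $\sin0=0$. So $g(a)\le k|z|<\min f_C$ on $[x,\psi]$. For $a\in(0,x]$ apply Lemma~\ref{lem:short} to $p$ and the point of $pz$ at angular distance $x$ from $p$.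
\end{proof}

\section{The point set}\label{sec:points}

From here on angles are measured in turns; the bound $\pi/3$ of Lemma~\ref{lem:far} is $1/6$ of a turn. For an integer $N$ put
\[
N_i=5^{i-1}N\quad(1\le i\le t-1),\qquad u=\frac1{6tN_{t-1}},\qquad q=\cos^{-2}(\pi/N),
\]
and put
\[
L=14t+4,\qquad B=5^{t-2}L,\qquad \varepsilon=\frac1{48t^2},\qquad K=\frac1\varepsilon=48t^2 .
\]
Here $N_i$ will be the size of a row of layer $i$, $u$ the width of a slot, $B$ the number of rings, and $q$ and $K$ the small and the large ratio of consecutive radii. The number $B$ does not depend on $N$, and $q\to1$ as $N\to\infty$. So we can fix $N_0\ge72t$ such that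
\begin{equation}\label{eq:kappa}
q^B\le1+\varepsilon\qquad\text{for all }N\ge N_0 .
\end{equation}
Let $N\ge N_0$ be arbitrary.

\subsection*{The finest rotations}
The rows of layer $t-1$ have angular spacing $1/N_{t-1}=6tu$, and each is rotated by $\beta u$ for some $\beta\in[0,6t)$. The set of values $\beta$ determines the shape of layer $t$; their order determines the edge lengths in layer $t-1$. Let $\beta_1,\dots,\beta_L$ be the concatenation of three lists.
\begin{itemize}
\item List 1: $0$; then $3t+k,\ t+k$ for $k=0,1,\dots,2t-1$; then $5t$.
\item List 2: $3t+k+\frac12,\ k+\frac12$ for $k=0,1,\dots,3t-1$.
\item List 3: the residues in $[0,6t)$ of $3t-x$ modulo $6t$, where $x$ runs through List 1 in reverse order.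
\end{itemize}

\begin{lemma}\label{lem:beta}
\begin{itemize}
\item[(a)] The terms of each list are distinct. Modulo $6t$ the lists consist of $A_1=\{0\}\cup\{t,t+1,\dots,5t\}$, $A_2=\{\frac12,\frac32,\dots,6t-\frac12\}$ and $A_3=3t+A_1$, and they have $4t+2$, $6t$ and $4t+2$ terms. Moreover $\beta_1=0$ and $\beta_L=3t$.
\item[(b)] For $1\le j<L$, the circular distance of $\beta_j$ and $\beta_{j+1}$ modulo $6t$ is greater than $t$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) List 1 consists of $0$, of $3t,\dots,5t-1$, of $t,\dots,3t-1$ and of $5t$. List 2 consists of the half-integers above and below $3t$. List 3 consists of $3t-A_1$, and $-A_1=A_1$ modulo $6t$; its first term is $3t-5t\equiv4t$ and its last term is $3t-0$.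

(b) In List 1 the steps are $3t$ (once), $-2t$ and $2t+1$; the last step $3t-1\to5t$ is of the third kind. Their circular distances are $3t$, $2t$ and $2t+1$. List 3 is obtained by a reflection and a reversal, so it has the same distances. In List 2 the steps are $-3t$ and $3t+1$, with circular distances $3t$ and $3t-1$. The step $5t\to3t+\frac12$ from List 1 to List 2 has distance $2t-\frac12$, and the step $3t-\frac12\to4t$ from List 2 to List 3 has distance $t+\frac12$.
\end{proof}

\subsection*{Rings}
For $i\le t-2$, a row of layer $i+1$ is the union of five consecutive rows of layer $i$, rotated against each other by multiples of $1/N_{i+1}$ so that together they are equally spaced. The order of the five rotations matters. Edges of layer $i+1$ have angular length up to $1/N_{i+1}$, so consecutive rows of layer $i$ must be rotated by more than that in both directions, even after the finer rotations, which total less than $1/N_{i+1}$, have changed. With $r$ rows and a constant step $s$ in place of five rows, this needs $s-1\ge1$ and $r-(s+1)\ge1$, and $s$ must be coprime to $r$ to visit all rotations. The smallest solution has $r=5$, and we take $s=2$.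

Let $[m]\in\{0,\dots,4\}$ denote the residue of $m$ modulo $5$. For $1\le j\le L$ and $c=(c_1,\dots,c_{t-2})\in\{0,\dots,4\}^{t-2}$, the \emph{ring} $(j,c)$ consists of $N$ points at the angles
\begin{equation}\label{eq:angles}
\frac rN+\sum_{l=1}^{t-2}\frac{[2c_l]}{N_{l+1}}+\beta_ju,\qquad r\in\mathbb Z/N\mathbb Z .
\end{equation}
For $t=2$ the sum is empty. Order the $B$ rings lexicographically by $(j,c_{t-2},\dots,c_1)$, so that $j$ is most and $c_1$ is least significant. All points of the $b$-th ring have norm $\rho_b$, where $\rho_1=1$ and $\rho_{b+1}=q\rho_b$, with two exceptions: $\rho_{b+1}=K\rho_b$ when $\beta_j$ passes from List 1 to List 2 or from List 2 to List 3. Since $q\cos(\pi/N)=1/\cos(\pi/N)>1$ and $K\cos(\pi/N)\ge K/2>1$,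
\begin{equation}\label{eq:radii}
\rho_{b+1}\cos(\pi/N)>\rho_b\qquad(1\le b<B).
\end{equation}
Let $Q$ be the set of these $BN$ distinct points. Every angle \eqref{eq:angles} has the form $su$ with $s$ an integer or a half-integer modulo $6tN_{t-1}$. We call $s$ the \emph{slot} of the point and write $|s-s'|$ for the circular distance of two slots.

\subsection*{Rows}
For $1\le i\le t-1$, a \emph{row of layer $i$} is the union of the $5^{i-1}$ consecutive rings with given $j,c_{t-2},\dots,c_i$; its \emph{shift} is
\[
\sigma=\sum_{l=i}^{t-2}\frac{[2c_l]}{N_{l+1}}+\beta_ju .
\]
The \emph{rows of layer $t$} are $R_1,R_2,R_3$, where $R_\nu$ is the union of the rings with $\beta_j$ a term of List $\nu$. In each layer the rows partition $Q$ and are ordered outward.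

\begin{lemma}\label{lem:rows}
\begin{itemize}
\item[(a)] For $i\le t-1$, the angles of the points of a row of layer $i$ with shift $\sigma$ are the $N_i$ elements of $\sigma+\frac1{N_i}\mathbb Z$ modulo $1$, each occurring once.
\item[(b)] The slots of the points of $R_\nu$ are the elements of $A_\nu+6t\mathbb Z$ modulo $6tN_{t-1}$, each occurring once. The gaps of $R_2$ equal $u$, and the gaps of $R_1$ and $R_3$ equal $u$ or $tu$.
\item[(c)] Every row has a chain, with gaps at most $1/N$. If $C,C'$ are the chains of consecutive rows of a layer, then $\max f_C<\min f_{C'}$.
\item[(d)] Norms within one $R_\nu$ differ by a factor of at most $1+\varepsilon$, and the smallest norm in $R_{\nu+1}$ is $K$ times the largest norm in $R_\nu$.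
\end{itemize}
\end{lemma}

\begin{proof}
(a) Subtract $\sigma$ from \eqref{eq:angles} and multiply by $N_i$. The result is $5^{i-1}r+\sum_{l=1}^{i-1}5^{i-1-l}[2c_l]$. As $c_l$ runs through $0,\dots,4$, so does $[2c_l]$; hence the sum runs once through $0,\dots,5^{i-1}-1$ in base $5$, and the result runs once through the residues modulo $N_i$.

(b) By (a), the row of layer $t-1$ with index $j$ occupies the slots $\beta_j+6t\mathbb Z$, each once. Take the union over a list and use Lemma~\ref{lem:beta}(a). In $A_1+6t\mathbb Z$ the neighbors of $0$ are $\pm t$, and all other gaps not adjacent to a multiple of $6t$ are $1$; the set $A_3$ is a translate of $A_1$.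

(c) The gaps are $1/N_i$, $u$ or $tu=1/(6N_{t-1})$, all at most $1/N$. If the inner row ends with the $b$-th ring, the outer row starts with the $(b+1)$-th, and Lemma~\ref{lem:bounds} with $\gamma=2\pi/N$ radians and \eqref{eq:radii} give $f_C\le\rho_b<\rho_{b+1}\cos(\pi/N)\le f_{C'}$.

(d) Within $R_\nu$ there are fewer than $B$ steps, each of ratio $q$; use \eqref{eq:kappa}. The second claim is the definition of the exceptional steps.
\end{proof}

\section{The edges on $Q$}\label{sec:edges}

In every layer, all edges of all chains of its rows are edges of the layer. We now add the edges between consecutive rows. The \emph{length} of an edge between points of $Q$ always means the angular distance of its ends.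

\subsection*{Layers $i\le t-1$}
Put $\mu_i=1/N_{i+1}$ for $i\le t-2$ and $\mu_{t-1}=tu$. This is the threshold that separates layer $i$ from the later layers.

\begin{lemma}\label{lem:shift}
Let $\sigma,\sigma'$ be the shifts of two consecutive rows of layer $i\le t-1$, and let $\delta\in[0,1/N_i)$ be the residue of $\sigma'-\sigma$ modulo $1/N_i$. Then $\delta>\mu_i$ and $1/N_i-\delta>\mu_i$.
\end{lemma}

\begin{proof}
For $i=t-1$ the shifts are $\beta_ju$ and $\beta_{j+1}u$, and $1/N_{t-1}=6tu$, so this is Lemma~\ref{lem:beta}(b). Let $i\le t-2$. Write $\sigma=[2c_i]/N_{i+1}+\tau$, where $\tau$ collects the finer terms. Since $4/N_{l+1}=1/N_l-1/N_{l+1}$ and $0\le\beta_ju<1/N_{t-1}$,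
\[
0\le\tau<\sum_{l=i+1}^{t-2}\frac4{N_{l+1}}+\frac1{N_{t-1}}=\frac1{N_{i+1}} .
\]
The same holds for the corresponding term $\tau'$ of $\sigma'$. The index $c_i$ is the least significant one that is fixed in a row, so passing to the next row replaces $c_i$ by $c_i+1$ modulo $5$, also when a carry occurs, and $[2c_i]$ grows by $2$ modulo $5$. Modulo $1/N_i=5/N_{i+1}$ we get $\sigma'-\sigma\equiv2/N_{i+1}+(\tau'-\tau)$, so $1/N_{i+1}<\delta<3/N_{i+1}$ and $1/N_i-\delta>2/N_{i+1}$.
\end{proof}

In particular $\delta\neq0$, so the angles of two consecutive rows alternate strictly around the circle. Join every two points that are consecutive in the merged angular order of two consecutive rows. Each point then has two neighbors in the next row, unless its row is the last, and two in the previous row, unless its row is the first.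

\subsection*{Layer $t$}
Let $C_1,C_2,C_3$ be the chains of $R_1,R_2,R_3$. A point of $R_1$ in a slot $\equiv0$ and a point of $R_3$ in a slot $\equiv3t$ modulo $6t$ is called \emph{special} (\emph{inner} and \emph{outer} special, respectively). By Lemma~\ref{lem:rows}(b), if a special point is in slot $s_0$, the occupied slots of its row nearest to $s_0$ are $s_0\pm t$, and an integer slot is occupied by a non-special point of $R_1$ ($R_3$) exactly when it is at distance at least $t$ from all inner (outer) special slots. Join the points of $R_1\cup R_3$ to $R_2$ as follows:
\begin{itemize}
\item a special point in slot $s_0$ is joined to the $2t$ points of $R_2$ in the slots $s$ with $|s-s_0|\le t-\frac12$; these edges form its \emph{fan};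
\item any other point in slot $s$ is joined to the points of $R_2$ in the slots $s\pm\frac12$.
\end{itemize}

\begin{lemma}\label{lem:disjoint}
No two points of $Q$ are joined in two different layers.
\end{lemma}

\begin{proof}
For $i\le t-1$, the edges of layer $i$ have length $1/N_i$, $\delta$ or $1/N_i-\delta$, which lies in $(\mu_i,1/N_i]$ by Lemma~\ref{lem:shift}. The edges of layer $t$ have length at most $tu$. Let $i<i'$. If $i'\le t-1$, then $i\le t-2$, and edges of layer $i'$ have length at most $1/N_{i'}\le1/N_{i+1}=\mu_i$. If $i'=t$, they have length at most $tu$, where $tu=\mu_{t-1}$ and $tu<1/N_{t-1}\le\mu_i$ for $i\le t-2$. In both cases the edges of layer $i'$ are shorter than those of layer $i$.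
\end{proof}

\begin{lemma}\label{lem:between}
Let $C,C'$ be the chains of consecutive rows of a layer, $C$ the inner one. Every edge of the layer that joins the two rows lies, apart from its endpoints, outside $C$ and inside $C'$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rows}(c), the endpoint on $C'$ is outside $C$ and the endpoint on $C$ is inside $C'$. If no vertex of $C$ or $C'$ has its angle strictly between the angles of the endpoints, two applications of Lemma~\ref{lem:short} give the claim. This covers the layers $i\le t-1$ and all edges of layer $t$ of length $u/2$. There remain the fan edges $vw$, with $v$ special and $w\in R_2$, of length $\lambda u$ with $\frac32\le\lambda\le t-\frac12$. This length is less than $tu=1/(6N_{t-1})\le1/6$.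

The chain through $v$ causes no trouble. Its next vertex is $t$ slots away from $v$, beyond $w$, so Lemma~\ref{lem:short} with $p=v$ shows that $vw$ minus $v$ is outside $C_1$ if $v\in R_1$, and inside $C_3$ if $v\in R_3$. The edge does pass the directions of other vertices of $C_2$; these are at least one slot away from $w$.

Let $v\in R_1$. Apply Lemma~\ref{lem:deep} with $C_2$, $p=w$, $z=v$ and $k=t$. One slot is more than $\lambda/t$ slots. By Lemmas~\ref{lem:bounds} and \ref{lem:rows}(d), $f_{C_2}\ge K|v|\cos(\pi/N)\ge24t^2|v|>t|v|$. So $vw$ minus $w$ is inside $C_2$.

Let $v\in R_3$. Apply Lemma~\ref{lem:far} with $C_2$, $p=w$ and $z=v$. The two conditions on norms are Lemma~\ref{lem:rows}(d), and one slot is more than $4\varepsilon\lambda$ slots, since $4\varepsilon\lambda<4t/(48t^2)<1$. So $vw$ minus $w$ is outside $C_2$.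
\end{proof}

\section{Hubs}\label{sec:hubs}

The points of the first and last row of a layer still lack an edge. We add new vertices, the \emph{hubs}, one after another; each belongs to one layer and is joined only to points of $Q$. Each hub is chosen from a nonempty open set described below, subject to the following condition, which removes only finitely many lines.
\begin{itemize}
\item[(GP)] A hub lies on no line through two points placed before it, the points of $Q$ being placed first.
\end{itemize}
Every earlier point lies on such a line, so all vertices are distinct points. By (GP), \emph{three collinear vertices never include a hub}, for the last placed of the three would be a hub on a line through two earlier points.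

\subsection*{Inner hubs}
The origin sees all vertices of a chain from inside, but the $t$ inner hubs must be distinct and satisfy (GP), so we need the same property near $O$.

\begin{lemma}\label{lem:inner}
Let $C$ be a chain. There is $\eta>0$ such that for every point $y$ with $|y|<\eta$ and every vertex $a$ of $C$, all points of the segment $ya$ except $a$ are inside $C$.
\end{lemma}

\begin{proof}
The segment $Oa$ meets $C$ only in $a$, so it has positive distance from each edge of $C$ that does not contain $a$. Also $O$ has positive distance from the line spanned by any edge of $C$. Let $\eta$ be the smallest of these finitely many distances, and let $|y|<\eta$. Every point of $ya$ is within $|y|$ of a point of $Oa$, so $ya$ misses the edges not containing $a$. The point $y$ is not on the lines spanned by the two edges at $a$, so $ya$ meets these lines only in $a$. Thus $ya$ minus $a$ is disjoint from $C$, and so is the segment $Oy$. Their union is connected and contains $O$, so it is inside $C$.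
\end{proof}

For $i=1,\dots,t$ choose a hub $P_i$ in the disk given by Lemma~\ref{lem:inner} for the first chain of layer $i$, and join it in layer $i$ to all points of the first row.

\subsection*{Outer hubs}
Let $m_i$ be the size of the last row of layer $i$, so $m_i=N_i$ for $i<t$ and $m_t=(4t+2)N_{t-1}$. Choose an integer $h_i$ with
\begin{equation}\label{eq:h}
6th_i\le m_i\le12th_i .
\end{equation}
The value $h_i=\lfloor m_i/6t\rfloor$ is admissible: it is at least $1$, so $m_i<6t(h_i+1)\le12th_i$. Split the last row, in cyclic order, into $h_i$ \emph{arcs} of $\lfloor m_i/h_i\rfloor$ or $\lceil m_i/h_i\rceil$ consecutive points; by \eqref{eq:h} the sizes lie in $[6t,12t]$. The lower bound gives the hub its degree, and the upper bound keeps the arc short enough to be seen from one point. The \emph{span} of an arc is the closed interval of directions from its first to its last point. It consists of fewer than $12t$ gaps of at most $1/N$ each, so its length is less than $12t/N\le1/6$; this is where $N\ge72t$ is used. For each arc choose a hub $z$ with direction in the interior of the span and with $|z|>K\max_{y\in Q}|y|$, and join it in layer $i$ to all points of the arc.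

\begin{lemma}\label{lem:outer}
Let $pz$ be an edge from an outer hub $z$ of layer $i$ to a point $p$ of its arc. All points of $pz$ have direction in the span of the arc, and all points except $p$ are outside the last chain $C$ of layer $i$.
\end{lemma}

\begin{proof}
The first claim holds because both ends have direction in the span, which is shorter than half a turn. For the second we apply Lemma~\ref{lem:far}. The last row of every layer is contained in $R_3$, so the vertex norms of $C$ differ by a factor of at most $1+\varepsilon$, and $|z|$ exceeds $K=1/\varepsilon$ times the largest of them. The angular distance $\psi$ of $p$ and $z$ is less than $1/6$. Let $\gamma$ be the smallest gap of $C$. All gaps are at most $t\gamma$: they are equal for $i<t$, and they are $u$ or $tu$ for $i=t$. Hence $\psi<12t\cdot t\gamma$ and $4\varepsilon\psi<\gamma$, while every vertex other than $p$ is at angular distance at least $\gamma$ from $p$.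
\end{proof}

The inequality $4\varepsilon\cdot12t^2\le1$ in the last line is what dictates the value $\varepsilon=1/(48t^2)$.

\section{The drawing has $t$ crossing-free layers}\label{sec:drawing}

Let $G$ be the graph whose vertices are the points of $Q$ and the hubs and whose edges are the edges of the $t$ layers.

\begin{proposition}\label{prop:drawing}
The construction is a straight-line drawing of $G$, the layers partition the edges of $G$, and each layer is crossing-free. In particular $\bar\theta(G)\le t$.
\end{proposition}

\begin{proof}
An edge at a hub belongs only to the layer of the hub, and an edge on $Q$ belongs to one layer by Lemma~\ref{lem:disjoint}.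

Fix a layer, with chains $D_1,\dots,D_r$ ordered outward. By Lemma~\ref{lem:rows}(c) they are pairwise disjoint, and the rest of the plane is the disjoint union of the \emph{regions} $U_0$ (inside $D_1$), $U_a$ (outside $D_a$ and inside $D_{a+1}$, for $1\le a<r$) and $U_r$ (outside $D_r$). Every point of $Q$ is a vertex of one of the chains. Call an edge of the layer \emph{transversal} if it is not a chain edge. By Lemmas~\ref{lem:between}, \ref{lem:inner} and \ref{lem:outer}, a transversal edge with its endpoints in $Q$ removed lies in a single region.

\emph{No edge of the layer passes through a third vertex of $G$.} If the edge or the third vertex involves a hub, of any layer, this follows from (GP). Otherwise the third vertex is a vertex of a chain. A transversal edge meets the chains only in its endpoints, and a chain edge contains no vertex of its own chain except its endpoints and no point of another chain.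

Consequently, if a common point of two edges is an endpoint of one of them, it is an endpoint of both; and two edges with a common endpoint have no other common point, since otherwise they would overlap and one would pass through the second endpoint of the other. So it suffices to show that two edges of the layer without a common endpoint have no common interior point, that is, no common point that is an endpoint of neither.

\emph{Different pieces of the plane.} Interiors of chain edges lie on the chains, and interiors of two edges of one chain are disjoint. Interiors of transversal edges lie in the regions. So only two transversal edges in the same region need attention.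

\emph{The regions $U_0$ and $U_r$.} All edges in $U_0$ share the inner hub. Two edges in $U_r$ either share a hub or belong to different arcs. Spans of different arcs are disjoint, so in the second case the edges are disjoint by Lemma~\ref{lem:outer}.

\emph{The regions $U_a$, $1\le a<r$.} These edges have positive length, so the interior points of such an edge have directions in the open angular interval of its endpoints. It is enough to see that these open intervals are disjoint for two edges without a common endpoint. For layers $i<t$ the intervals are the gaps of the merged order of two rows. In layer $t$, all edges of a fan share the special point. The fan at $s_0$ covers the slots from $s_0-t+\frac12$ to $s_0+t-\frac12$; the fans in the same region are $6t$ slots apart. The other edges cover the intervals $[s-\frac12,s]$ and $[s,s+\frac12]$ with $s$ an integer at distance at least $t$ from every special slot of its row. These intervals have disjoint interiors, and they reach the interval of a fan at most at its end.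
\end{proof}

\section{Degrees and the proof of Theorem~\ref{thm:main}}\label{sec:degrees}

\begin{proposition}\label{prop:degrees}
Every vertex of $G$ has degree at least $6t-1$.
\end{proposition}

\begin{proof}
An inner hub is joined to a whole row, which has at least $N\ge72t$ points, and an outer hub to an arc of at least $6t$ points. For a point of $Q$ the degrees in the layers add up, because the layers partition the edges.

\emph{Layers $i<t$.} A point has degree $2+2+2=6$ if its row is neither first nor last, and $2+2+1=5$ otherwise (chain, adjacent row, hub). The first row consists of points with $j=1$ and the last row of points with $j=L$. Since $\beta_1=0$ occurs once in List 1 and $\beta_L=3t$ occurs once in List 3, the points with $j=1$ are exactly the inner special points and the points with $j=L$ are exactly the outer special points. So a special point has degree at least $5$, and every other point has degree $6$.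

\emph{Layer $t$, rows $R_1$ and $R_3$.} A special point has two chain edges, $2t$ fan edges and a hub edge. Any other point has two chain edges, two edges to $R_2$ and a hub edge.

\emph{Layer $t$, row $R_2$.} Consider a point in slot $s$, and let $\lambda$ be the distance from $s$ to the nearest inner special slot $s_0$. If $\lambda\le t-\frac32$, the point is joined to the special point in $s_0$, so it has at least one neighbor in $R_1$. If $\lambda=t-\frac12$, it is joined to the special point in $s_0$ and to the non-special point in the slot $s_0\pm t$ next to $s$. If $\lambda\ge t+\frac12$, both slots $s\pm\frac12$ are at distance at least $t$ from all inner special slots, so they hold non-special points of $R_1$, and both are joined to our point. Thus there are two neighbors in $R_1$ unless $s$ is within $t-\frac32$ of a slot $\equiv0$, and at least one in any case. The same argument, with the outer special slots, gives two neighbors in $R_3$ unless $s$ is within $t-\frac32$ of a slot $\equiv3t$, and at least one in any case. Both exceptions together would put a slot $\equiv0$ within $2t-3$ of a slot $\equiv3t$, whereas such slots are at least $3t$ apart. With the two chain edges the degree is at least $2+2+1=5$.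

The totals are as follows.
\[
\begin{array}{l|c|c|c}
\text{point of }Q & \text{layer }t & \text{each layer }i<t & \text{total}\\ \hline
\text{special} & 2t+3 & \ge5 & \ge5(t-1)+2t+3=7t-2\\
\text{other point of }R_1\cup R_3 & 5 & 6 & 6(t-1)+5=6t-1\\
\text{point of }R_2 & \ge5 & 6 & \ge6(t-1)+5=6t-1
\end{array}
\]
Since $7t-2\ge6t-1$, the proof is complete.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Lemma~\ref{lem:euler}(a) gives $k(t)\le6t-1$. For $t=1$ Proposition~\ref{prop:planar}, and for $t\ge2$ Propositions~\ref{prop:drawing} and \ref{prop:degrees} with Lemma~\ref{lem:euler}(b), give a graph with $\theta=\bar\theta=t$ and minimum degree exactly $6t-1$. So no $k<6t-1$ works.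
\end{proof}

\section{All large orders, all minimum degrees, and degeneracy}\label{sec:strong}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) For $t=1$ take $n_0(1)=22$ by Proposition~\ref{prop:planar}. Let $t\ge2$. The graph $G$ has $BN+t+\sum_{i\le t}h_i$ vertices. Increasing $N$ by one makes this number jump, and the freedom in \eqref{eq:h} fills the jump. Fix $h_i=\lfloor m_i/6t\rfloor$ for $i<t$ and let $h_t$ run through all integers in $[m_t/12t,\,m_t/6t]$. For each $N\ge N_0$ we obtain every order $n$ with $n^-(N)\le n\le n^+(N)$, where
\[
n^-(N)=BN+t+\sum_{i<t}\Bigl\lfloor\frac{m_i}{6t}\Bigr\rfloor+\Bigl\lceil\frac{m_t}{12t}\Bigr\rceil,\qquad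
n^+(N)-n^-(N)=\Bigl\lfloor\frac{m_t}{6t}\Bigr\rfloor-\Bigl\lceil\frac{m_t}{12t}\Bigr\rceil\ge\frac{m_t}{12t}-2 .
\]
Each $m_i$ is $N$ times a constant depending on $t$ only, and each rounding changes a term by less than $1$. So $n^-(N+1)-n^-(N)$ is bounded by a constant depending on $t$ only, while $n^+(N)-n^-(N)\to\infty$. Hence there is $N^*\ge N_0$ with $n^-(N+1)\le n^+(N)+1$ for all $N\ge N^*$. Put $n_0(t)=n^-(N^*)$ and let $n\ge n_0(t)$. Since $n^-(N)\to\infty$, there is a largest $N\ge N^*$ with $n^-(N)\le n$. Then $n<n^-(N+1)\le n^+(N)+1$, so $n^-(N)\le n\le n^+(N)$.

(b) Minimum degrees are at most $6t-1$, and $6t-1$ is attained, by Theorem~\ref{thm:main}. Let $0\le d\le6t-2$. Take a graph $G$ as in (a); it has $n\ge6t$ vertices, because it has a vertex $v$ of degree $6t-1$. Delete edges at $v$ until $v$ has degree $d$, and call the result $G'$. Every other vertex loses at most one edge and keeps degree at least $6t-2\ge d$, so $G'$ has minimum degree exactly $d$. Deleting edges from a drawing in $t$ layers leaves such a drawing, so $\bar\theta(G')\le t$. The number of edges of $G'$ is at least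
\[
\frac{(6t-1)n}2-(6t-1)=3(t-1)n+\Bigl(\frac{5n}2-(6t-1)\Bigr)>3(t-1)n ,
\]
because $5n/2\ge15t>6t-1$. If $t\ge2$, Lemma~\ref{lem:euler}(a) with $s=t-1$ gives $\theta(G')\ge t$; if $t=1$, then $G'$ has an edge and $\theta(G')\ge1$. In both cases $t\le\theta(G')\le\bar\theta(G')\le t$.

(c) Every subgraph of a geometric thickness-$t$ graph has thickness at most $t$, so it has a vertex of degree at most $6t-1$ by Lemma~\ref{lem:euler}(a). The degeneracy is therefore at most $6t-1$. The graphs in (a) have minimum degree $6t-1$, so their degeneracy is exactly $6t-1$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{TCGG}
\emph{Thickness and Colorability of Geometric Graphs},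
\texttt{http://www.cs.umanitoba.ca/\allowbreak\~{}durocher/\allowbreak research/\allowbreak pubs/\allowbreak durocherCGTA2016.pdf}

\end{thebibliography}
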